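\title{Compact $F$-spaces of weight $\mathfrak{c}$ with noncoinciding dimensions}

\begin{abstract}
Hart and van Mill proved under the Continuum Hypothesis that $\dim$, $\operatorname{ind}$ and $\operatorname{Ind}$ coincide for compact $F$-spaces of weight $\mathfrak{c}$. We show that ZFC alone does not prove this: after adding at least $(\mathfrak{c}^V)^+$ Cohen reals to a model $V$ of ZFC there is, for every $n\ge 1$, a compact $F$-space $X$ of weight $\mathfrak{c}$ with $\dim X=n$ and $\operatorname{ind}X\ge n+1$. In ZFC such spaces exist with weight $\mathfrak{c}^+$. Both results come from one construction, which works whenever the failure to separate two families of closed subsets of $\omega\times[0,1]^n$ reflects to small subfamilies.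
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff, $I=[0,1]$, $\mathfrak{c}=2^{\aleph_0}$, and $w(X)$ is the weight of $X$, the least infinite size of a base. A \emph{cozero set} of $X$ is a set $\{x:f(x)\ne 0\}$ with $f:X\to\mathbb{R}$ continuous. A subset $A$ is \emph{$C^*$-embedded} if every bounded continuous real function on $A$ extends continuously over $X$, and two subsets are \emph{completely separated} if some continuous $f:X\to I$ is $0$ on one and $1$ on the other. The space $X$ is an \emph{$F$-space} if every cozero set is $C^*$-embedded in $X$; equivalently, if any two disjoint cozero sets are completely separated. For compact $X$ this says that disjoint cozero sets have disjoint closures.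

We compare three dimension functions, whose definitions are recalled in Section~\ref{sec:prelim}. The covering dimension $\dim X$ measures how much the members of fine open covers must overlap. The small inductive dimension $\operatorname{ind}X$ measures how thin a wall between a point and a closed set can be made, and the large inductive dimension $\operatorname{Ind}X$ does the same for two closed sets. For compact $X$ one has $\dim X\le\operatorname{ind}X\le\operatorname{Ind}X$. In dimension zero there is equality: if $\dim X=0$ and $A,B$ are disjoint closed sets, then the cover $\{X\setminus A,X\setminus B\}$ has a refinement by finitely many disjoint open sets; these are clopen, so a clopen set separates $A$ from $B$, and $\operatorname{Ind}X=0$. The first possible discrepancy is therefore $\dim X=1<\operatorname{ind}X$.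

Among compact $F$-spaces the weight $\mathfrak{c}$ is the first case to consider, because an infinite compact $F$-space $X$ has $w(X)\ge\mathfrak{c}$. Indeed, take pairwise disjoint nonempty cozero sets $O_k$ $(k<\omega)$, and for $A\subseteq\omega$ let $f_A$ be $0$ on $\bigcup_{k\in A}O_k$ and $1$ on $\bigcup_{k\notin A}O_k$. The $\mathfrak{c}$ functions $f_A$ are at mutual uniform distance $1$, so $C(X)$ has density at least $\mathfrak{c}$, and this density equals $w(X)$. Hart and van Mill proved that the Continuum Hypothesis (CH) implies
\begin{equation}\label{eq:HvM}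
\operatorname{ind}X=\operatorname{Ind}X=\dim X\quad\text{for every compact $F$-space $X$ of weight $\mathfrak{c}$.}
\end{equation}
The question that we answer, taken from \cite{source}, is whether \eqref{eq:HvM} is a theorem of ZFC.

One can guess the answer by asking how a thin wall might be built. One grows two disjoint open sets $U$ and $V$ until the part of the space that they leave out has small dimension. As long as $U$ and $V$ are countable unions of cozero sets they are cozero sets, so in an $F$-space their closures are disjoint and there is room left to maneuver. Under CH a base of size $\mathfrak{c}=\aleph_1$ can be handled in $\omega_1$ steps, and every stage is of this kind. If $\mathfrak{c}>\aleph_1$, the closures may touch at stage $\omega_1$ while most of the base has not been looked at. This suggests that \eqref{eq:HvM} depends on CH, and it does. Let $\mathrm{Fn}(\lambda,2)$ be the poset of finite partial functions from $\lambda$ to $2$, which adds $\lambda$ Cohen reals.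

\begin{theorem}\label{thm:cohen}
Let $V$ be a model of ZFC, let $\mu=\mathfrak{c}^V$, let $\lambda\ge\mu^+$ be a cardinal, and let $G$ be $\mathrm{Fn}(\lambda,2)$-generic over $V$. In $V[G]$, for every $n\ge1$ there is a compact $F$-space $X$ of weight $\mathfrak{c}$ with $\dim X=n$ and $\operatorname{ind}X\ge n+1$ (hence also $\operatorname{Ind}X\ge n+1$).
\end{theorem}

\begin{theorem}[ZFC]\label{thm:zfc}
For every $n\ge1$ there is a compact $F$-space $X$ of weight $\mathfrak{c}^+$ with $\dim X=n$ and $\operatorname{ind}X\ge n+1$.
\end{theorem}

\begin{corollary}\label{cor:main}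
\begin{enumerate}
\item[(a)] If ZFC is consistent, then \eqref{eq:HvM} is independent of ZFC.
\item[(b)] If $V$ satisfies GCH and $\lambda\ge\aleph_2$ has uncountable cofinality, then in $V[G]$ statement \eqref{eq:HvM} fails and $\mathfrak{c}=\lambda$. In particular, adding $\aleph_2$ Cohen reals to a model of GCH gives a counterexample with $\mathfrak{c}=\aleph_2$.
\item[(c)] Under CH the weight in \eqref{eq:HvM} cannot be raised to $\mathfrak{c}^+$.
\end{enumerate}
\end{corollary}

We do not decide whether the negation of CH alone yields a counterexample of weight $\mathfrak{c}$, and we do not determine the exact value of $\operatorname{ind}X$ for our spaces.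

The proof has a topological half and a forcing half. For a regular uncountable cardinal $\kappa$ we build a compact space $Y$ of covering dimension $n$ as a stack of $\kappa$ levels that converge to a cube $Q=I^n$, arranged so that a wall through $Q$ is forced to contain an $n$-cube of some level (Section~\ref{sec:Y}). The space $Y$ is not an $F$-space, so we pass to the \v{C}ech--Stone remainder $X$ of $\omega\times Y$ (Section~\ref{sec:X}). The argument that walls are thick survives this passage if one combinatorial statement $R_\kappa$ holds: two families of closed subsets of $\omega\times Q$ that cannot be separated have subfamilies of size less than $\kappa$ that cannot be separated (Sections~\ref{sec:sep} and~\ref{sec:ind}). The weight of $X$ lies between $\kappa$ and $\kappa^\omega$. The statement $R_{\mathfrak{c}^+}$ is trivial, which gives Theorem~\ref{thm:zfc}; in the Cohen extension $R_\kappa$ holds for a regular $\kappa\le\mathfrak{c}$, which gives Theorem~\ref{thm:cohen} (Section~\ref{sec:forcing}).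

\section{Dimension, weight and remainders}\label{sec:prelim}

\subsection*{Dimension}
All three functions take the value $-1$ exactly on the empty space. Let $m\ge0$. For normal $X$, $\dim X\le m$ means that every finite open cover has a finite open refinement of \emph{order} at most $m+1$, that is, with every point in at most $m+1$ members. The inequality $\operatorname{ind}X\le m$ means that for every point $x$ and open $O\ni x$ there is an open $U$ with $x\in U\subseteq O$ and $\operatorname{ind}\operatorname{Bd}U\le m-1$, where $\operatorname{Bd}U=\overline U\setminus U$. The definition of $\operatorname{Ind}X\le m$ is the same with a closed set in place of the point $x$. We use the following standard facts.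
\begin{enumerate}
\item[(D1)] If $A$ is closed in a normal space $Z$, then $\dim A\le\dim Z$; and $\dim\beta Z=\dim Z$.
\item[(D2)] $\dim(A\times B)\le\dim A+\dim B$ for nonempty compact $A,B$.
\item[(D3)] $\dim S\le\operatorname{ind}S$ for compact $S$ (Aleksandrov); $\operatorname{ind}\le\operatorname{Ind}$ for normal spaces.
\item[(D4)] For $n\ge1$, a compact space $F$ has $\dim F\le n-1$ if and only if every map from a closed subset of $F$ to the sphere $S^{n-1}$ extends over $F$.
\end{enumerate}
By (D3), a nonempty compact space with a base of clopen sets has $\dim=0$, and $\dim I\le1$ because intervals have finite boundaries; so $\dim I^n\le n$ by (D2). A refinement $\mathcal{V}$ of a cover $\{G_i\}_{i<s}$ can be replaced by a \emph{shrinking} $\{V_i\}_{i<s}$, $V_i\subseteq G_i$, of no larger order: assign to each member of $\mathcal{V}$ one index $i$ such that $G_i$ contains it, and let $V_i$ be the union of the members assigned to $i$.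

If $U$ is open in $X$ and $V=X\setminus\overline U$, then
\begin{equation}\label{eq:wall}
\operatorname{Bd}U=X\setminus(U\cup V)\qquad\text{and}\qquad\overline U\cap\overline V\subseteq\operatorname{Bd}U;
\end{equation}
the inclusion holds because $\overline U$ misses $V$, and $\overline V$ misses the open set $U$.

\subsection*{Weight}
For an infinite compact space $K$, the weight $w(K)$ equals the density of $C(K)$ in the uniform norm. A continuous image of a compact space $K$ has weight at most $w(K)$. Finally $w(\beta\omega\setminus\omega)=\mathfrak{c}$.

\subsection*{Remainders}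
Let $Z$ be locally compact, $\sigma$-compact and not compact. Then $Z$ is normal and open in $\beta Z$, so $Z^*=\beta Z\setminus Z$ is compact. For closed $H\subseteq Z$ put $H^*=\overline H\cap Z^*$, with the closure taken in $\beta Z$.
\begin{enumerate}
\item[(R1)] Closed subsets of $Z$ are $C^*$-embedded (Tietze), so $\overline H=\beta H$ and $H^*=\beta H\setminus H$. Disjoint closed subsets of $Z$ have disjoint closures in $\beta Z$.
\item[(R2)] If $O$ is open in $\beta Z$, then $O\subseteq\overline{O\cap Z}$, because $Z$ is dense.
\item[(R3)] If $f:Z\to Z'$ is perfect (closed, with compact fibers) and $f^\beta:\beta Z\to\beta Z'$ is its extension, then $(f^\beta)^{-1}(Z'^*)=Z^*$ \cite{Eng}. We write $f^*:Z^*\to Z'^*$ for the restriction of $f^\beta$. Maps that agree on a dense set agree, so $(g\circ f)^*=g^*\circ f^*$, and $f^*$ restricted to $H^*$ is $(f{\restriction}H)^*$.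
\item[(R4)] $Z^*$ is a compact $F$-space \cite{GJ}.
\end{enumerate}
The proof of (R4) is short. Let $O,O'$ be disjoint cozero sets of $Z^*$, and take a continuous $f$ on $Z^*$ that is positive on $O$ and negative on $O'$; extend $f$ over $\beta Z$. As an open $\sigma$-compact subset of $\beta Z$, the set $Z$ equals $\{\psi>0\}$ for a continuous $\psi\ge0$. The closed subsets $\{f\ge\psi\}\cap Z$ and $\{f\le-\psi\}\cap Z$ of $Z$ are disjoint, so their closures in $\beta Z$ are disjoint by (R1). Since $O\subseteq\{f>\psi\}$ and $O'\subseteq\{f<-\psi\}$, these closures contain $O$ and $O'$ by (R2).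

Most of our spaces have the form $Z=\omega\times K$ with $K$ nonempty and compact. The sets $\{k\}\times K$ are the \emph{levels} of $Z$, and $E(k)=\{y:(k,y)\in E\}$ for $E\subseteq Z$. A set $E$ is closed exactly when every $E(k)$ is closed. A sequence of points on pairwise different levels has a cluster point in $\beta Z$, and all its cluster points lie in $Z^*$; hence for closed $H$ we have $H^*=\emptyset$ exactly when $H$ meets only finitely many levels. If $f:K\to K'$ is a map of compact spaces, then $\mathrm{id}\times f:\omega\times K\to\omega\times K'$ is perfect, and we abbreviate $(\mathrm{id}\times f)^*$ to $f^*$. For $H,J\subseteq\omega\times K$ write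
\[
H\subseteq_*J\quad\text{if}\quad H\cap([m,\omega)\times K)\subseteq J\text{ for some }m<\omega .
\]
For closed $H,J$ this implies $H^*\subseteq J^*$, since $H$ is contained in the union of $J$ and a compact subset of $\omega\times K$. The next lemma moves information from the remainder down to $\omega\times K$.

\begin{lemma}\label{lem:down}
Let $K$ be nonempty and compact, and $Z=\omega\times K$.
\begin{enumerate}
\item[(a)] If $O\subseteq Z^*$ is open and $x\in O$, there is an open $G\subseteq Z$ that meets infinitely many levels and whose closure $H$ in $Z$ satisfies $x\in H^*\subseteq O$.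
\item[(b)] If $H\subseteq Z$ is closed and $f:\beta Z\to I$ is continuous, then $f=0$ on $H^*$ implies $H\subseteq_*\{f\le\frac13\}\cap Z$, and $f=1$ on $H^*$ implies $H\subseteq_*\{f\ge\frac23\}\cap Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $f:\beta Z\to I$ with $f(x)=1$ and $f=0$ on the compact set $Z^*\setminus O$, and let $G=\{f>\frac12\}\cap Z$. Then $x\in H^*$ by (R2), and $H^*\subseteq\{f\ge\frac12\}\cap Z^*\subseteq O$. Since $H^*\neq\emptyset$, the set $H$, and with it $G$, meets infinitely many levels.

(b) If the first conclusion fails, $H$ has points on infinitely many levels at which $f>\frac13$; a cluster point lies in $H^*$ and has $f\ge\frac13$. For the second statement apply the first to $1-f$.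
\end{proof}

\section{A stack of levels over the cube}\label{sec:Y}

Fix $n\ge1$ and a regular uncountable cardinal $\kappa$, and put $Q=I^n$. We want a compact space $Y\supseteq Q$ with $\dim Y=n$ in which every wall through $Q$ has dimension $n$. The plan is to approach $Q$ by levels $T\times I^n$, where $T$ maps onto $Q$. If $T$ is zero-dimensional, the levels have dimension $n$. If the two sides of a wall touch at $y\in Q$, and their preimages in $T$ still touch at a point $t$, then the cube $\{t\}\times I^n$ of a late level will lie in the wall. The obstacle is that a map from a zero-dimensional space onto $Q$ tears $Q$ apart along some places, and there the preimages need not touch. We therefore use several maps, with no point torn by all of them.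

Let $b_0,\dots,b_n$ be distinct primes, $C_j=\{0,\dots,b_j-1\}^\omega$, and
\[
\phi_j:C_j\to I,\qquad \phi_j(x)=\sum_{i<\omega}x_i\,b_j^{-i-1}.
\]
The map $\phi_j$ is continuous, and it is onto because every number in $I$ has an expansion in base $b_j$. Let $T_j=C_j^n$, $\pi_j=\phi_j^n:T_j\to Q$, and let $D_j=\{y\in Q:|\pi_j^{-1}(y)|>1\}$ be the set of points torn by $\pi_j$.

\begin{lemma}\label{lem:primes}
$\bigcap_{j\le n}D_j=\emptyset$.
\end{lemma}

\begin{proof}
First, a number with two $\phi_j$-preimages has the form $a/b^k$ with $b=b_j$ and $0<a<b^k$. Let $x\neq x'$ have the same image, let $i$ be the first index where they differ, and say $x_i<x'_i$. Then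
\[
0=\phi_j(x')-\phi_j(x)\ge b^{-i-1}-\sum_{l>i}(b-1)b^{-l-1}=0 .
\]
Equality forces $x'_l=0$ for $l>i$, so $\phi_j(x')=a/b^{i+1}$ with $a=\sum_{l\le i}x'_lb^{i-l}$, and $0<a<b^{i+1}$ since $x'_i>0$.

Now let $y\in\bigcap_jD_j$. For each of the $n+1$ indices $j$ some coordinate of $y$ has two $\phi_j$-preimages. There are only $n$ coordinates, so one of them equals $a/b_j^k=a'/b_{j'}^{k'}$ with $j\ne j'$ and $0<a<b_j^k$. Then $ab_{j'}^{k'}=a'b_j^k$, so $b_j^k$ divides $a$, which is impossible.
\end{proof}

With only $n$ primes the lemma fails: the point $(1/b_0,\dots,1/b_{n-1})$ lies in $D_0\cap\dots\cap D_{n-1}$.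

Let $T=\bigsqcup_{j\le n}T_j$, a compact metrizable space with a base of clopen sets, and let $\pi=\bigcup_j\pi_j:T\to Q$. Give $[0,\kappa]$ the order topology and let
\[
\theta:[0,\kappa]\times T\times I^n\to Y
\]
be the quotient map that identifies $(\kappa,t,e)$ with $(\kappa,t',e')$ when $\pi(t)=\pi(t')$, and makes no other identifications. The equivalence relation is the union of the diagonal and a closed set of pairs in the top level, so it is closed, and the quotient of a compact Hausdorff space by a closed equivalence relation is compact Hausdorff. The formula $\rho(\theta(\alpha,t,e))=\pi(t)$ defines a continuous map $\rho:Y\to Q$. On $\theta(\{\kappa\}\times T\times I^n)$ it is a continuous bijection of compact spaces, so we identify this set with $Q$, and $\rho$ becomes a retraction. For $\alpha<\kappa$ put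
\[
L_\alpha=\theta(\{\alpha\}\times T\times I^n)\cong T\times I^n,\qquad Y_\alpha=\theta([\alpha,\kappa]\times T\times I^n).
\]
The \emph{tails} $Y_\alpha$ are compact and decreasing with intersection $Q$. For a successor $\alpha=\gamma+1$ the preimage of $Y_\alpha$ is the clopen set $[\alpha,\kappa]\times T\times I^n$, so $Y_\alpha$ is clopen, and its complement is homeomorphic to $[0,\gamma]\times T\times I^n$.

\begin{lemma}\label{lem:tailY}
If $A\subseteq Q$ is closed and $O\supseteq A$ is open in $Y$, then $\rho^{-1}(A)\cap Y_\alpha\subseteq O$ for some $\alpha<\kappa$.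
\end{lemma}

\begin{proof}
The compact sets $\rho^{-1}(A)\cap Y_\alpha$ decrease and have intersection $\rho^{-1}(A)\cap Q=A$.
\end{proof}

\begin{lemma}\label{lem:dimY}
$\dim Y\le n$.
\end{lemma}

\begin{proof}
Let $\mathcal{G}$ be a finite open cover of $Y$. Since $Q$ is normal and $\dim Q\le n$, there is a finite open cover $\{W_i\}$ of $Q$ of order at most $n+1$ such that each $\overline{W_i}$ lies in some $G_i\in\mathcal{G}$. By Lemma~\ref{lem:tailY} there is a successor $\alpha=\gamma+1<\kappa$ with $\rho^{-1}(\overline{W_i})\cap Y_\alpha\subseteq G_i$ for all $i$. The open sets $\rho^{-1}(W_i)\cap Y_\alpha$ cover $Y_\alpha$, refine $\mathcal{G}$ and have order at most $n+1$. The clopen set $Y\setminus Y_\alpha\cong[0,\gamma]\times T\times I^n$ has dimension at most $0+0+n$ by (D2), so $\mathcal{G}$ has a finite open refinement of order at most $n+1$ there too. The two refinements live on disjoint clopen sets, and together they cover $Y$.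
\end{proof}

This is the only place where the zero-dimensionality of $T$ is used. The following example contains the whole idea of the lower bound for $\operatorname{ind}$.

\begin{example}\label{ex:one}
Let $n=1$, $b_0=2$, $b_1=3$. Then $Q=I$, the space $T$ is the sum of the spaces of binary and of ternary expansions, $D_0$ consists of dyadic and $D_1$ of triadic rationals in $(0,1)$, and each level is $T\times I$. We have $\dim Y=1$, since $Y$ contains the connected space $I$. We claim that $\operatorname{ind}Y\ge2$.

Suppose not. Then there is an open $U\ni0$ with $1\notin\overline U$ and $\operatorname{ind}S\le0$ for $S=\operatorname{Bd}U$; so $S$ has a base of clopen sets and contains no arc. Let $V=Y\setminus\overline U$.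

\emph{Case 1: $U\cap Q$ and $V\cap Q$ have disjoint closures.} Two disjoint nonempty closed sets do not cover $I$. What they leave out is open in $I$, contains an arc, and lies in $S$ by \eqref{eq:wall}.

\emph{Case 2: some $y$ lies in both closures.} Take $u_i\in U\cap Q$ and $v_i\in V\cap Q$ converging to $y$. By Lemma~\ref{lem:primes} there is a $j$ such that $y$ has a single preimage $t$ in $T_j$. Choose $s_i,s'_i\in T_j$ with $\pi(s_i)=u_i$ and $\pi(s'_i)=v_i$. Every cluster point of $(s_i)$ or $(s'_i)$ maps to $y$, so both sequences converge to $t$. By Lemma~\ref{lem:tailY} there are $\alpha_i<\kappa$ with $\rho^{-1}(u_i)\cap Y_{\alpha_i}\subseteq U$ and $\rho^{-1}(v_i)\cap Y_{\alpha_i}\subseteq V$, and $\alpha=\sup_i\alpha_i<\kappa$ because $\kappa$ has uncountable cofinality. For every $e\in I$ the points $\theta(\alpha,s_i,e)\in U$ and $\theta(\alpha,s'_i,e)\in V$ converge to $\theta(\alpha,t,e)$. By \eqref{eq:wall} the arc $\theta(\{\alpha\}\times\{t\}\times I)$ lies in $S$.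

Both cases are contradictory. The second prime is needed: if $T$ were $C_0$ alone, the set $[0,\frac12)\cup\theta([0,\kappa)\times\{x:x_0=0\}\times I)$ would be open with boundary the single point $\frac12\in Q$.
\end{example}

The space $Y$ is not an $F$-space: in the clopen level $L_0\cong T\times I^n$ the disjoint cozero sets given by $e_1<\frac12$ and $e_1>\frac12$ have intersecting closures.

\section{The remainder of $\omega\times Y$}\label{sec:X}

By (R4) we obtain an $F$-space by setting
\[
X=(\omega\times Y)^*=\beta(\omega\times Y)\setminus(\omega\times Y).
\]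
By (R1), $X$ contains $(\omega\times Q)^*$, $(\omega\times Y_\alpha)^*$ and $(\omega\times L_\alpha)^*$ as closed subspaces. Example~\ref{ex:one} used four things: a nonempty open subset of $Q$ contains a cube; a vertical cube over a limit point of $T$ is a limit of vertical cubes; compact subsets of $U\cap Q$ pull a whole tail into $U$; and countably many points witness that the two sides touch, also after lifting to $T$. This section supplies the first three for $X$.

The vertical cubes $\{t\}\times I^n$ are replaced by the fibers of the map that a projection induces on remainders. The remainder of a product is not a product, so both the openness of this map and the dimension of its fibers need proof.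

\begin{lemma}\label{lem:fiber}
Let $\Omega$ be locally compact, $\sigma$-compact and not compact, let $C$ be a nonempty compact space, and let $\mathrm{pr}:\Omega\times C\to\Omega$ be the projection, which is a perfect map.
\begin{enumerate}
\item[(a)] The map $\mathrm{pr}^*:(\Omega\times C)^*\to\Omega^*$ is open.
\item[(b)] If $C=I^n$, every fiber of $\mathrm{pr}^*$ has covering dimension at least $n$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $r=\mathrm{pr}^\beta$.

(a) Let $O\subseteq(\Omega\times C)^*$ be open and $x_0\in O$. Take a continuous $f:\beta(\Omega\times C)\to I$ with $f(x_0)=1$ and $f=0$ on $(\Omega\times C)^*\setminus O$, and put $g(w)=\max_{e\in C}f(w,e)$ for $w\in\Omega$. The function $g$ is continuous: given $w_0$ and $\eta>0$, compactness of $C$ gives a neighborhood of $w_0$ on which $|f(w,e)-f(w_0,e)|<\eta$ for all $e$. The inequality $f\le g^\beta\circ r$ holds on $\Omega\times C$, hence everywhere, so $g^\beta(r(x_0))=1$. We show that $\mathrm{pr}^*(O)$ contains the neighborhood $\{g^\beta>\frac12\}\cap\Omega^*$ of $r(x_0)$. Let $z$ be in this set and let $M=\{f>\frac12\}\cap(\Omega\times C)$. Then $\mathrm{pr}(M)=\{g>\frac12\}$,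 so $z\in\overline{\mathrm{pr}(M)}$ by (R2), and $\overline{\mathrm{pr}(M)}\subseteq r(\overline M)$ since $r(\overline M)$ is compact. Thus $z=r(x)$ with $f(x)\ge\frac12$. Since $z\notin\Omega$, the point $x$ lies in the remainder, and so $x\in O$.

(b) Let $z\in\Omega^*$ and $F=r^{-1}(z)$; this compact set is the fiber of $\mathrm{pr}^*$ over $z$. Suppose $\dim F\le n-1$. We extend a map over $F$ by (D4), spread it to a neighborhood of $F$, and read off on a true cube $\{w\}\times I^n$ a contraction of the boundary sphere.

Let $\varepsilon:\beta(\Omega\times I^n)\to I^n$ extend the projection to $I^n$. By (D4), the restriction of $\varepsilon$ to $F\cap\varepsilon^{-1}(\partial I^n)$ extends to a map $F\to\partial I^n\cong S^{n-1}$, and by Tietze's theorem this map extends to $\hat g:\beta(\Omega\times I^n)\to I^n$. Let $o$ be the center of $I^n$ and use the maximum norm, so that $|e-o|=\frac12$ for $e\in\partial I^n$. The closed set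
\[
E=\{|\hat g-o|\le\tfrac14\}\cup\{\varepsilon\in\partial I^n\text{ and }|\hat g-\varepsilon|\ge\tfrac14\}
\]
misses $F$, because on $F$ the map $\hat g$ takes values in $\partial I^n$ and agrees with $\varepsilon$ where $\varepsilon\in\partial I^n$. So the compact set $r(E)$ does not contain $z$, and by density there is $w\in\Omega\setminus r(E)$. Put $h(e)=\hat g(w,e)$. Then $|h(e)-o|>\frac14$ for $e\in I^n$, and $|h(e)-e|<\frac14$ for $e\in\partial I^n$. The linear homotopy between $h{\restriction}\partial I^n$ and the inclusion $\partial I^n\to\mathbb{R}^n$ stays within $\frac14$ of $e$, so it avoids $o$. The map $h{\restriction}\partial I^n$ is null-homotopic in $\mathbb{R}^n\setminus\{o\}$, since it extends over the contractible space $I^n$. Hence the inclusion $\partial I^n\to\mathbb{R}^n\setminus\{o\}$ is null-homotopic. It is a homotopy equivalence and $S^{n-1}$ is not contractible, a contradiction.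
\end{proof}

\begin{lemma}\label{lem:open}
Every nonempty open $O\subseteq(\omega\times Q)^*$ contains a compact set of covering dimension at least $n$.
\end{lemma}

\begin{proof}
Take $G$ and $H$ as in Lemma~\ref{lem:down}(a). There are an infinite $N\subseteq\omega$ and $n$-cubes $R_k\subseteq G(k)$ for $k\in N$. The closed set $R=\bigcup_{k\in N}\{k\}\times R_k$ is homeomorphic to $N\times I^n$, and $R^*\subseteq H^*\subseteq O$. By Lemma~\ref{lem:fiber}(b) with $\Omega=N$ and by (D1), $\dim R^*\ge n$.
\end{proof}

\begin{proposition}\label{prop:X}
$X$ is a compact $F$-space, $\dim X=n$, and $\max(\kappa,\mathfrak{c})\le w(X)\le\kappa^\omega$.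
\end{proposition}

\begin{proof}
\emph{Dimension.} Let $\{G_i\}_{i<s}$ be an open cover of $\omega\times Y$. By Lemma~\ref{lem:dimY} each cover $\{G_i(k)\}_{i<s}$ of $Y$ has a shrinking $\{V_{i,k}\}_{i<s}$ of order at most $n+1$, and the sets $V_i=\bigcup_k\{k\}\times V_{i,k}$ form a finite open refinement of order at most $n+1$. By (D1), $\dim X\le\dim\beta(\omega\times Y)=\dim(\omega\times Y)\le n$. By Lemma~\ref{lem:open} and (D1), $\dim X\ge n$.

\emph{Upper bound for the weight.} The space $Y$ is an image of a compact space of weight $\kappa$, so $C(Y)$ has a dense subset $\mathcal{D}$ of size at most $\kappa$. The bounded functions $f$ on $\omega\times Y$ with $f(k,\cdot)\in\mathcal{D}$ for all $k$ are uniformly dense among the bounded continuous functions, and there are at most $\kappa^\omega$ of them. So $w(X)\le w(\beta(\omega\times Y))\le\kappa^\omega$.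

\emph{Lower bound.} The projection $\omega\times Y\to\omega$ is a perfect surjection, so its extension is onto $\beta\omega$ and maps $X$ onto $\omega^*$; hence $w(X)\ge\mathfrak{c}$. The projection $\omega\times Y\to Y$ extends over $\beta(\omega\times Y)$ and maps $X$ onto $Y$, since $y$ is the image of any cluster point of $((k,y))_{k<\omega}$. For fixed $t,e$ the set $\theta([0,\kappa]\times\{t\}\times\{e\})$ is a copy of $[0,\kappa]$, which has $\kappa$ isolated points. So $w(X)\ge w(Y)\ge\kappa$.
\end{proof}

The retraction $\rho$ induces $\rho^*:X\to(\omega\times Q)^*$, which is the identity on $(\omega\times Q)^*$ by (R3). For $\alpha<\kappa$ let $h_\alpha$ be the restriction of $\rho^*$ to $(\omega\times L_\alpha)^*$. Identify $\omega\times L_\alpha$ with $(\omega\times T)\times I^n$ through $\theta$, and let $\mathrm{pr}:(\omega\times T)\times I^n\to\omega\times T$ be the projection. On $\omega\times L_\alpha$ we have $\mathrm{id}\times\rho=(\mathrm{id}\times\pi)\circ\mathrm{pr}$, so by (R3)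
\begin{equation}\label{eq:factor}
h_\alpha=\pi^*\circ\mathrm{pr}^*:\quad(\omega\times L_\alpha)^*\to(\omega\times T)^*\to(\omega\times Q)^* .
\end{equation}
The analogue of Lemma~\ref{lem:tailY} requires that the remainders of the tails still intersect in $(\omega\times Q)^*$. Here one ordinal must serve all countably many levels of $\omega\times Y$, and this is where the uncountable cofinality of $\kappa$ enters.

\begin{lemma}\label{lem:tailX}
If $H\subseteq\omega\times Q$ is closed and $H^*\subseteq U$ with $U$ open in $X$, there is $\alpha_H<\kappa$ such that $h_\alpha^{-1}(H^*)\subseteq U$ for all $\alpha\in[\alpha_H,\kappa)$.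
\end{lemma}

\begin{proof}
We first show $\bigcap_{\alpha<\kappa}(\omega\times Y_\alpha)^*=(\omega\times Q)^*$. The inclusion $\supseteq$ holds as $Q\subseteq Y_\alpha$. Let $x\in X\setminus(\omega\times Q)^*$ and take $f:\beta(\omega\times Y)\to I$ with $f(x)=1$ and $f=0$ on $\overline{\omega\times Q}$. For each $k$ the compact set $\{y\in Y:f(k,y)\ge\frac12\}$ misses $Q=\bigcap_\alpha Y_\alpha$, so it misses some $Y_{\alpha_k}$ with $\alpha_k<\kappa$. Then $\alpha=\sup_k\alpha_k<\kappa$ and $f<\frac12$ on $\omega\times Y_\alpha$, so $x\notin(\omega\times Y_\alpha)^*$.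

Consequently the decreasing compact sets $(\omega\times Y_\alpha)^*\cap(\rho^*)^{-1}(H^*)$ have intersection $(\omega\times Q)^*\cap(\rho^*)^{-1}(H^*)=H^*\subseteq U$, so one of them, with index $\alpha_H$, lies in $U$. For $\alpha\ge\alpha_H$ we have $L_\alpha\subseteq Y_{\alpha_H}$, and $h_\alpha^{-1}(H^*)$ is contained in that set.
\end{proof}

\section{Separating families of closed sets}\label{sec:sep}

It remains to replace the convergent sequences of Example~\ref{ex:one}. By Lemma~\ref{lem:down}(a), an open subset of $(\omega\times Q)^*$ is the union of the sets $H^*$ that it contains. Lemma~\ref{lem:tailX} handles one $H$ at a time, and regularity of $\kappa$ lets a single level handle fewer than $\kappa$ of them. So we need the contact between the two sides of a wall to be witnessed by fewer than $\kappa$ sets $H$. We express this in terms of $\omega\times Q$ alone.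

\begin{definition}\label{def:sep}
Families $\mathcal{H},\mathcal{H}'$ of closed subsets of $\omega\times Q$ are \emph{separated} by $J,J'$ if $J,J'\subseteq\omega\times Q$ are disjoint closed sets, $H\subseteq_*J$ for all $H\in\mathcal{H}$, and $H'\subseteq_*J'$ for all $H'\in\mathcal{H}'$. The statement $R_\kappa$ (for the fixed $n$) says: whenever $\mathcal{H},\mathcal{H}'$ are not separated, there are $\mathcal{H}_0\subseteq\mathcal{H}$ and $\mathcal{H}'_0\subseteq\mathcal{H}'$ of size less than $\kappa$ that are not separated.
\end{definition}

The families are separated exactly when $\bigcup_{H\in\mathcal{H}}H^*$ and $\bigcup_{H'\in\mathcal{H}'}H'^*$ have disjoint closures in $(\omega\times Q)^*$. If $J,J'$ separate, the unions lie in the disjoint compact sets $J^*,J'^*$. Conversely, if $f:\beta(\omega\times Q)\to I$ is $0$ on the first union and $1$ on the second, then the traces of $\{f\le\frac13\}$ and $\{f\ge\frac23\}$ on $\omega\times Q$ separate the families by Lemma~\ref{lem:down}(b).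

\begin{theorem}[ZFC]\label{thm:crit}
Let $n\ge1$ and let $\kappa$ be a regular uncountable cardinal such that $R_\kappa$ holds. Then there is a compact $F$-space $X$ with $\max(\kappa,\mathfrak{c})\le w(X)\le\kappa^\omega$, $\dim X=n$ and $\operatorname{ind}X\ge n+1$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:zfc} from Theorem~\ref{thm:crit}]
The space $\omega\times Q$ has a countable base, hence only $\mathfrak{c}$ closed subsets, so $R_{\mathfrak{c}^+}$ holds with $\mathcal{H}_0=\mathcal{H}$ and $\mathcal{H}'_0=\mathcal{H}'$. Every function $\omega\to\mathfrak{c}^+$ is bounded, so $(\mathfrak{c}^+)^\omega\le\mathfrak{c}^+\cdot\mathfrak{c}^\omega=\mathfrak{c}^+$. Theorem~\ref{thm:crit} with $\kappa=\mathfrak{c}^+$ gives a space of weight exactly $\mathfrak{c}^+$.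
\end{proof}

To get weight $\mathfrak{c}$ we need $R_\kappa$ for a regular $\kappa\le\mathfrak{c}$. The following operation, used again in Section~\ref{sec:forcing}, shows that $\kappa=\omega_1$ never works. For closed sets $E_l\subseteq\omega\times Q$ $(l<\omega)$ the \emph{diagonal union} is
\[
\nabla_lE_l=\bigcup_{k<\omega}\Bigl(\{k\}\times\bigcup_{l\le k}E_l(k)\Bigr).
\]
It is closed, since each level is a finite union of closed sets, and
\begin{equation}\label{eq:nabla}
E_i\subseteq_*\nabla_lE_l\subseteq\textstyle\bigcup_lE_l\qquad\text{for every }i.
\end{equation}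

\begin{example}\label{ex:omega1}
\emph{Countable families.} Let $\mathcal{H}=\{H_i\}_{i<\omega}$ and $\mathcal{H}'=\{H'_j\}_{j<\omega}$ be such that each $H_i\cap H'_j$ meets only finitely many levels. Choose $m_i$ so that $H_i\cap H'_j$ and $H_j\cap H'_i$ lie below level $m_i$ for all $j\le i$, and let $A_i,A'_i$ be the parts of $H_i,H'_i$ on the levels $k\ge m_i$. Then $A_i\cap A'_j=\emptyset$ for all $i,j$, by the choice of $m_{\max(i,j)}$, and by \eqref{eq:nabla} the sets $\nabla_iA_i$ and $\nabla_jA'_j$ separate the families.

\emph{$R_{\omega_1}$ is false.} Let $\mathcal{A}$ be a family of $\mathfrak{c}$ infinite subsets of $\omega$ with pairwise finite intersections (the branches of the binary tree, after identifying the tree with $\omega$). For $\mathcal{B}\subseteq\mathcal{A}$ consider the families $\{A\times Q:A\in\mathcal{B}\}$ and $\{A\times Q:A\in\mathcal{A}\setminus\mathcal{B}\}$. Their countable subfamilies are separated, as just shown. If $J,J'$ separate the full families, then $\mathcal{B}=\{A\in\mathcal{A}:A\times Q\subseteq_*J\}$, so $J$ determines $\mathcal{B}$. There are $\mathfrak{c}$ closed sets $J$ and $2^{\mathfrak{c}}$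 sets $\mathcal{B}$, so for some $\mathcal{B}$ the families are not separated. Under CH the only regular uncountable $\kappa\le\mathfrak{c}$ is $\omega_1$, so Theorem~\ref{thm:crit} produces no space of weight $\mathfrak{c}$, in agreement with \eqref{eq:HvM}.
\end{example}

Next we lift the failure of separation from $Q$ to $T$. In Example~\ref{ex:one} we chose $j$ with $y\notin D_j$. This choice is not available in the remainder: each $\omega\times D_j$ is dense in $\omega\times Q$, so it gives no information about a given point of $(\omega\times Q)^*$. Instead we argue by contraposition. A separation upstairs projects, through each $\pi_j$, to a pair of closed sets that overlap only over $D_j$, and intersecting over all $j$ removes the overlap.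

\begin{lemma}\label{lem:lift}
If $\mathcal{H},\mathcal{H}'$ are not separated, then the closures in $(\omega\times T)^*$ of
\[
A=\bigcup_{H\in\mathcal{H}}(\pi^*)^{-1}(H^*)\qquad\text{and}\qquad A'=\bigcup_{H'\in\mathcal{H}'}(\pi^*)^{-1}(H'^*)
\]
intersect.
\end{lemma}

\begin{proof}
Suppose the closures are disjoint, and take $f:\beta(\omega\times T)\to I$ with $f=0$ on $A$ and $f=1$ on $A'$. For $j\le n$ let $P_j=\{f\le\frac13\}\cap(\omega\times T_j)$ and $P'_j=\{f\ge\frac23\}\cap(\omega\times T_j)$, and let $J_j,J'_j$ be their images under the closed map $\mathrm{id}\times\pi_j$. A point of $J_j\cap J'_j$ has a preimage in $P_j$ and one in $P'_j$, and these differ; so $J_j\cap J'_j\subseteq\omega\times D_j$. Put $J=\bigcap_jJ_j$ and $J'=\bigcap_jJ'_j$. These sets are closed, and $J\cap J'\subseteq\omega\times\bigcap_jD_j=\emptyset$ by Lemma~\ref{lem:primes}.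

Let $H\in\mathcal{H}$, $j\le n$, and $\tilde H=(\mathrm{id}\times\pi_j)^{-1}(H)$, a closed subset of $\omega\times T$. By continuity and (R3), $\pi^*(\tilde H^*)\subseteq H^*$, so $\tilde H^*\subseteq A$ and $f=0$ on $\tilde H^*$. By Lemma~\ref{lem:down}(b), $\tilde H\subseteq_*P_j$. Since $\pi_j$ is onto, $H$ is the image of $\tilde H$, and the map preserves levels, so $H\subseteq_*J_j$. There are finitely many $j$, so $H\subseteq_*J$. The second half of Lemma~\ref{lem:down}(b) gives $H'\subseteq_*J'$ for $H'\in\mathcal{H}'$ in the same way. Thus $J,J'$ separate the families.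
\end{proof}

\section{Walls in $X$ have dimension $n$}\label{sec:ind}

\begin{proof}[Proof of Theorem~\ref{thm:crit}]
Let $X=(\omega\times Y)^*$. By Proposition~\ref{prop:X} only $\operatorname{ind}X\ge n+1$ remains. Suppose $\operatorname{ind}X\le n$. Let $\mathbf{0}$ be the origin of $Q$ and $Q_1=\{y\in Q:y_1=1\}$. By (R1) the sets $(\omega\times\{\mathbf{0}\})^*$ and $B=(\omega\times Q_1)^*$ are disjoint. Pick $x$ in the first. There is an open $U\subseteq X$ with $x\in U$, $\overline U\cap B=\emptyset$ and $\operatorname{ind}S\le n-1$ for $S=\operatorname{Bd}U$. By (D3), $\dim S\le n-1$, so by (D1) the set $S$ contains no compact set of dimension at least $n$. Put $V=X\setminus\overline U\supseteq B$ and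
\[
\mathcal{H}=\{H\subseteq\omega\times Q\text{ closed}:H^*\subseteq U\},\qquad
\mathcal{H}'=\{H\subseteq\omega\times Q\text{ closed}:H^*\subseteq V\}.
\]
By Lemma~\ref{lem:down}(a),
\begin{equation}\label{eq:unions}
U\cap(\omega\times Q)^*=\bigcup_{H\in\mathcal{H}}H^*,\qquad V\cap(\omega\times Q)^*=\bigcup_{H\in\mathcal{H}'}H^* .
\end{equation}
The two cases are those of Example~\ref{ex:one}.

\emph{Case 1: $\mathcal{H},\mathcal{H}'$ are separated, by $J,J'$.} Let $f:\omega\times Q\to I$ be continuous with $f=0$ on $J$ and $f=1$ on $J'$. Since $H^*\subseteq J^*$ for $H\in\mathcal{H}$ and $H^*\subseteq J'^*$ for $H\in\mathcal{H}'$, \eqref{eq:unions} shows that the open set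
\[
O=\{\tfrac13<f^\beta<\tfrac23\}\cap(\omega\times Q)^*
\]
misses $U\cup V$, so $O\subseteq S$. We show that $O\ne\emptyset$. Lemma~\ref{lem:down}(a) with $K=\{\mathbf{0}\}$ gives an infinite $N\subseteq\omega$ with $(N\times\{\mathbf{0}\})^*\subseteq U$. Thus $N\times\{\mathbf{0}\}\in\mathcal{H}$, and $\omega\times Q_1\in\mathcal{H}'$. For all but finitely many $k\in N$ we have $(k,\mathbf{0})\in J$ and $\{k\}\times Q_1\subseteq J'$, so $f(k,\cdot)$ takes the values $0$ and $1$ on the connected space $Q$, and $f(k,y_k)=\frac12$ for some $y_k$. A cluster point of the $(k,y_k)$ lies in $O$. By Lemma~\ref{lem:open}, $S$ contains a compact set of dimension at least $n$, a contradiction.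

\emph{Case 2: $\mathcal{H},\mathcal{H}'$ are not separated.} By $R_\kappa$ there are subfamilies $\mathcal{H}_0,\mathcal{H}'_0$ of size less than $\kappa$ that are not separated. Apply Lemma~\ref{lem:tailX} to each $H\in\mathcal{H}_0$ with $U$ and to each $H\in\mathcal{H}'_0$ with $V$. Since $\kappa$ is regular, the supremum $\alpha$ of the ordinals obtained is less than $\kappa$, and $h_\alpha^{-1}(H^*)\subseteq U$ for $H\in\mathcal{H}_0$, $h_\alpha^{-1}(H^*)\subseteq V$ for $H\in\mathcal{H}'_0$. Let $A,A'$ be the sets of Lemma~\ref{lem:lift} for $\mathcal{H}_0,\mathcal{H}'_0$, and let $z\in\overline A\cap\overline{A'}$. By \eqref{eq:factor}, inside $(\omega\times L_\alpha)^*$,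
\[
(\mathrm{pr}^*)^{-1}(A)=\bigcup_{H\in\mathcal{H}_0}h_\alpha^{-1}(H^*)\subseteq U,\qquad(\mathrm{pr}^*)^{-1}(A')\subseteq V .
\]
By Lemma~\ref{lem:fiber}(a) with $\Omega=\omega\times T$, the map $\mathrm{pr}^*$ is open. So a neighborhood of a point of the fiber $F=(\mathrm{pr}^*)^{-1}(z)$ maps onto a neighborhood of $z$, which meets $A$ and $A'$; the neighborhood itself therefore meets $U$ and $V$. Hence $F\subseteq\overline U\cap\overline V\subseteq S$ by \eqref{eq:wall}, while $\dim F\ge n$ by Lemma~\ref{lem:fiber}(b), a contradiction.
\end{proof}

\section{Reflection in Cohen extensions}\label{sec:forcing}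

\begin{theorem}\label{thm:reflect}
In the situation of Theorem~\ref{thm:cohen}, $R_{\mu^+}$ holds in $V[G]$ for every $n\ge1$.
\end{theorem}

The idea is the following. Two families in $V[G]$ that are not separated have traces on an intermediate model $W$ with only $\mu$ reals, and $W$ can be chosen so that the traces belong to $W$ and are not separated there. A pair of separating sets in $V[G]$ is coded by two reals, and these lie in an extension of $W$ by a countable poset. The main point is that a countable poset cannot create a separation: its conditions offer countably many approximations to the separating sets, and diagonal unions assemble them in $W$.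

\subsection*{Forcing facts}
For a set $A$, the poset $\mathrm{Fn}(A,2)$ of finite partial functions $A\to2$ is ordered by reverse inclusion. For $A\subseteq\lambda$ in $V$ put $G_A=G\cap\mathrm{Fn}(A,2)$. A \emph{nice name} is a name $\tau=\{(\check k,s):k<\omega,\ s\in\mathcal{A}_k\}$ where each $\mathcal{A}_k$ is an antichain; its \emph{support} is the union of the domains of the conditions in the $\mathcal{A}_k$. The support of an antichain is defined in the same way.
\begin{enumerate}
\item[(F1)] Antichains of $\mathrm{Fn}(\lambda,2)$ are countable. So supports are countable, $V$ and $V[G]$ have the same cardinals and cofinalities, and $\mathfrak{c}\ge\lambda$ in $V[G]$.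
\item[(F2)] The subsets of $\omega$ in $V[G_A]$ are exactly the values of nice names supported in $A$. If $p$ forces that $\sigma\subseteq\omega$, there is a nice name $\tau$ with $p\Vdash\tau=\sigma$. If $|A|\le\nu$ with $\nu$ infinite, there are at most $\nu^\omega$ nice names supported in $A$.
\item[(F3)] (Product lemma.) If $A,B\subseteq\lambda$ are disjoint sets in $V$, then $G_A$ is $\mathrm{Fn}(A,2)$-generic over $V$, $G_B$ is $\mathrm{Fn}(B,2)$-generic over $V[G_A]$, and $V[G_{A\cup B}]=V[G_A][G_B]$.
\item[(F4)] (Maximal principle.) If $p\Vdash\exists x\,\varphi(x)$, there is a name $\sigma$ with $p\Vdash\varphi(\sigma)$.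
\end{enumerate}

\subsection*{Codes for closed sets}
The space $\omega\times Q$ grows when reals are added, so closed sets must be described by reals. Let $(B_k)_{k<\omega}$ be a recursive enumeration of the nonempty sets $\{l\}\times(Q\cap\prod_{i=1}^n(u_i,v_i))$ with $l<\omega$ and rational $u_i<v_i$; the number $l$ is the level of $B_k$. These boxes form a base. Write $k\prec j$ if $\overline{B_k}\subseteq B_j$; by regularity $B_j=\bigcup_{k\prec j}B_k$. A set $c\subseteq\omega$ \emph{codes} the closed set
\[
F_c=(\omega\times Q)\setminus\bigcup_{k\in c}B_k ,
\]
and every closed set has a code. For sets of codes $\mathcal{C},\mathcal{C}'$ we say that $d,d'$ \emph{separate} $\mathcal{C},\mathcal{C}'$ if $F_d,F_{d'}$ separate $\{F_c:c\in\mathcal{C}\}$ and $\{F_c:c\in\mathcal{C}'\}$.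

\begin{lemma}\label{lem:abs}
Let $W'$ be a generic extension of a model $W$ of ZFC. For $c,d\subseteq\omega$ and $x\in\omega\times Q$ in $W$, each of the statements $x\in F_c$, $F_c\subseteq_*F_d$, $F_c\cap F_d=\emptyset$ holds in $W$ if and only if it holds in $W'$. The same is true of ``$d,d'$ separate $\mathcal{C},\mathcal{C}'$'' for $d,d',\mathcal{C},\mathcal{C}'\in W$.
\end{lemma}

\begin{proof}
Let $\mathrm{Cov}(k,a)$, for finite $a\subseteq\omega$, be the statement $\overline{B_k}\subseteq\bigcup_{i\in a}B_i$. The endpoints involved, together with $0$ and $1$, cut $I$ into finitely many points and open intervals. The products of these pieces partition $Q$ into finitely many cells, each contained in or disjoint from each box involved. So $\mathrm{Cov}(k,a)$ is decided by testing one rational point in each cell, with the same outcome in $W$ and $W'$; this includes $k\prec j$, which is $\mathrm{Cov}(k,\{j\})$. In any model, by passing to complements and using compactness of $\overline{B_k}$: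
\begin{itemize}
\item $x\in F_c$ if and only if $x\notin B_j$ for all $j\in c$;
\item $F_c\cap([m,\omega)\times Q)\subseteq F_d$ if and only if every $B_j$ with $j\in d$ of level at least $m$ is covered by $\{B_i:i\in c\}$, if and only if for all such $j$ and all $k\prec j$ there is a finite $a\subseteq c$ with $\mathrm{Cov}(k,a)$;
\item $F_c\cap F_d=\emptyset$ if and only if for every $k$ there is a finite $a\subseteq c\cup d$ with $\mathrm{Cov}(k,a)$.
\end{itemize}
The right-hand sides quantify only over natural numbers and finite sets of them, and $x\in B_j$ compares coordinates with rationals, so they have the same truth value in both models. The last statement of the lemma adds only quantifiers over the fixed sets $\mathcal{C},\mathcal{C}'$.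
\end{proof}

\subsection*{Countable posets do not separate}

\begin{lemma}\label{lem:countable}
Let $W$ be a model of ZFC, $\mathbb{P}\in W$ a countable poset, $g$ a $\mathbb{P}$-generic filter over $W$, and $\mathcal{C},\mathcal{C}'\in W$ sets of codes. If $\mathcal{C},\mathcal{C}'$ are separated in $W[g]$, then they are separated in $W$.
\end{lemma}

\begin{proof}
Let $p_0\in g$ force that $\dot d,\dot d'$ separate $\mathcal{C},\mathcal{C}'$, and let $\mathbb{P}_0=\{p:p\le p_0\}$. Work in $W$.

\emph{What a condition knows.} For $p\in\mathbb{P}_0$ let $d_p=\{j:\text{some }q\le p\text{ forces }j\in\dot d\}$ and $E_p=F_{d_p}$, and define $E'_p$ from $\dot d'$ in the same way. For a point $x$ of $\omega\times Q$ in $W$,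
\begin{equation}\label{eq:Ep}
x\in E_p\iff p\Vdash x\in F_{\dot d},
\end{equation}
because both sides say that $p\Vdash j\notin\dot d$ for every $j$ with $x\in B_j$. Two properties follow.
\begin{enumerate}
\item[(1)] For every $q\in\mathbb{P}_0$ and $c\in\mathcal{C}$ there is $p\le q$ with $F_c\subseteq_*E_p$; and for every $c\in\mathcal{C}'$ there is $p\le q$ with $F_c\subseteq_*E'_p$.
\item[(2)] If $p'\le p$ in $\mathbb{P}_0$, then $E_p\cap E'_{p'}=\emptyset=E'_p\cap E_{p'}$.
\end{enumerate}
For (1), take $p\le q$ and $m$ with $p\Vdash F_c\cap([m,\omega)\times Q)\subseteq F_{\dot d}$. If $x\in F_c$ has level at least $m$, then $p\Vdash x\in F_c$ by Lemma~\ref{lem:abs}, so $p\Vdash x\in F_{\dot d}$ and $x\in E_p$ by \eqref{eq:Ep}. The case of $\mathcal{C}'$ is symmetric. For (2), $p'$ would force a common point into $F_{\dot d}\cap F_{\dot d'}$.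

The diagonal unions of all $E_p$ and of all $E'_p$ almost contain the right sets, but they need not be disjoint, since (2) says nothing about incompatible conditions. We trim each $E_p$ before taking the union, using sets that already work for a whole family.

\emph{One condition at a time.} Fix $p\in\mathbb{P}_0$, enumerate $\{p':p'\le p\}$ as $(s_l)_{l<\omega}$, with repetitions allowed, and put $M_p=\nabla_lE_{s_l}$ and $M'_p=\nabla_lE'_{s_l}$. By \eqref{eq:nabla} and (2),
\[
E_p\cap M'_p=\emptyset=E'_p\cap M_p .
\]
By (1) with $q=p$ and \eqref{eq:nabla}, $F_c\subseteq_*M_p$ for \emph{every} $c\in\mathcal{C}$, and $F_c\subseteq_*M'_p$ for every $c\in\mathcal{C}'$.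

\emph{All conditions.} Enumerate $\mathbb{P}_0$ as $(p_i)_{i<\omega}$ and let
\[
A_i=E_{p_i}\cap\bigcap_{l\le i}M_{p_l},\qquad A'_j=E'_{p_j}\cap\bigcap_{l\le j}M'_{p_l}.
\]
Then $A_i\cap A'_j=\emptyset$ for all $i,j$: if $i\le j$, then $A_i\subseteq E_{p_i}$ and $A'_j\subseteq M'_{p_i}$; if $j\le i$, then $A_i\subseteq M_{p_j}$ and $A'_j\subseteq E'_{p_j}$. By \eqref{eq:nabla} the closed sets $J=\nabla_iA_i$ and $J'=\nabla_jA'_j$ are disjoint. If $c\in\mathcal{C}$, then $F_c\subseteq_*E_{p_i}$ for some $i$ by (1), and $F_c\subseteq_*M_{p_l}$ for each of the finitely many $l\le i$; so $F_c\subseteq_*A_i\subseteq_*J$. Symmetrically, $F_c\subseteq_*J'$ for $c\in\mathcal{C}'$.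
\end{proof}

Countability of $\mathbb{P}$ is used in the two enumerations, and it cannot be dropped: a poset that makes $\mathfrak{c}^W$ countable turns the nonseparated families of Example~\ref{ex:omega1} into countable families, which are separated by the first part of that example.

\subsection*{The intermediate model}

\begin{proof}[Proof of Theorem~\ref{thm:reflect}]
In $V[G]$ let $\mathcal{H},\mathcal{H}'$ be families that are not separated, and let $\mathcal{C},\mathcal{C}'$ be the sets of all codes of their members. It suffices to find subsets of $\mathcal{C},\mathcal{C}'$ of size at most $\mu$ that are not separated. Fix names $\dot{\mathcal{C}},\dot{\mathcal{C}}'$ and $p\in G$ forcing that these are sets of codes that are not separated.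

\emph{Choice of $A$.} Work in $V$. We need a set $A$ of coordinates that decides membership in the two families and supplies a witness against every candidate pair. For each nice name $\tau$ choose an antichain $\mathcal{A}_\tau$, maximal below $p$, of conditions that decide ``$\tau\in\dot{\mathcal{C}}$'', and an antichain $\mathcal{A}'_\tau$ of the same kind for $\dot{\mathcal{C}}'$. For nice names $\sigma,\sigma'$ the condition $p$ forces that $\sigma,\sigma'$ do not separate $\dot{\mathcal{C}},\dot{\mathcal{C}}'$, so by (F4) and (F2) there is a nice name $\varrho=\varrho(\sigma,\sigma')$ with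
\begin{equation}\label{eq:witness}
p\Vdash\ F_\sigma\cap F_{\sigma'}=\emptyset\ \Rightarrow\ [\varrho\in\dot{\mathcal{C}}\wedge F_\varrho\not\subseteq_*F_\sigma]\vee[\varrho\in\dot{\mathcal{C}}'\wedge F_\varrho\not\subseteq_*F_{\sigma'}].
\end{equation}
Define $A_\xi\subseteq\lambda$ for $\xi<\omega_1$: let $A_0=\operatorname{dom}p$, take unions at limits, and let $A_{\xi+1}$ be the union of $A_\xi$ and the supports of $\mathcal{A}_\tau$, $\mathcal{A}'_\tau$, $\varrho(\sigma,\sigma')$ for all nice names $\tau,\sigma,\sigma'$ supported in $A_\xi$. Since $\mu^\omega=(2^{\omega})^\omega=\mu$, (F2) gives $|A_\xi|\le\mu$ by induction, and $A=\bigcup_\xi A_\xi$ has size at most $\mu$. A countable subset of $A$ lies in some $A_\xi$. Hence for all nice names $\tau,\sigma,\sigma'$ supported in $A$, the antichains $\mathcal{A}_\tau,\mathcal{A}'_\tau$ and the name $\varrho(\sigma,\sigma')$ are supported in $A$. Let $\mathcal{N}$ be the set of nice names supported in $A$; then $|\mathcal{N}|\le\mu$.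

Let $W=V[G_A]$, $\mathcal{C}_A=\mathcal{C}\cap W$ and $\mathcal{C}'_A=\mathcal{C}'\cap W$. By (F2) the members of these sets are values of names in $\mathcal{N}$, so both sets have size at most $\mu$ in $V[G]$.

\emph{The traces belong to $W$.} Let $\tau\in\mathcal{N}$. Since $p\in G$, the filter $G$ contains a member of $\mathcal{A}_\tau$, which lies in $G_A$; the value of $\tau$ is in $\mathcal{C}$ exactly when this member forces $\tau\in\dot{\mathcal{C}}$. So $\mathcal{C}_A$ is defined from $G_A$ and the function in $V$ that sends $\tau\in\mathcal{N}$ to $\{s\in\mathcal{A}_\tau:s\Vdash\tau\in\dot{\mathcal{C}}\}$, and $\mathcal{C}_A\in W$. The antichains $\mathcal{A}'_\tau$ give $\mathcal{C}'_A\in W$.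

\emph{The traces are not separated in $W$.} Let $d,d'\in W$ code disjoint closed sets in $W$, and let $\sigma,\sigma'\in\mathcal{N}$ name them. By Lemma~\ref{lem:abs}, $F_d\cap F_{d'}=\emptyset$ in $V[G]$, which is a generic extension of $W$ by (F3). The value $c$ of $\varrho(\sigma,\sigma')$ lies in $W$, and by \eqref{eq:witness} either $c\in\mathcal{C}_A$ and $F_c\not\subseteq_*F_d$, or $c\in\mathcal{C}'_A$ and $F_c\not\subseteq_*F_{d'}$, in $V[G]$. By Lemma~\ref{lem:abs} the same holds in $W$, so $d,d'$ do not separate the traces there.

\emph{The traces are not separated in $V[G]$.} Suppose $d,d'\in V[G]$ separate $\mathcal{C}_A,\mathcal{C}'_A$. Take nice names for $d,d'$ and let $B\in V$ be the countable set of elements of their supports outside $A$. By (F2) and (F3), $d,d'\in V[G_{A\cup B}]=W[G_B]$, and $G_B$ is generic over $W$ for the countable poset $\mathrm{Fn}(B,2)$. By Lemma~\ref{lem:abs}, applied to $W[G_B]$ and its generic extension $V[G]$, the codes $d,d'$ separate the traces in $W[G_B]$. By Lemma~\ref{lem:countable} the traces are separated in $W$, contrary to the previous step.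
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cohen}]
By (F1), in $V[G]$ the cardinal $\kappa=\mu^+$ is regular and uncountable, and $\kappa\le\lambda\le\mathfrak{c}$; this is the only use of $\lambda\ge\mu^+$. By Theorem~\ref{thm:reflect}, Theorem~\ref{thm:crit} applies in $V[G]$ and gives $X$ with $\mathfrak{c}\le w(X)\le\kappa^\omega\le\mathfrak{c}^\omega=\mathfrak{c}$. Finally $\operatorname{Ind}X\ge\operatorname{ind}X$ by (D3).
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(a) Statement \eqref{eq:HvM} fails in the extension of Theorem~\ref{thm:cohen}, so ZFC does not prove it if ZFC is consistent. It holds under CH by the theorem of Hart and van Mill, and CH is consistent with ZFC, so ZFC does not refute it.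

(b) Under GCH we have $\mu^+=\aleph_2\le\lambda$, so Theorem~\ref{thm:cohen} applies. Also $\lambda^\omega=\lambda$ in $V$, since $\lambda$ has uncountable cofinality. By (F2) there are at most $\lambda$ nice names, so $\mathfrak{c}\le\lambda$ in $V[G]$, and (F1) gives equality.

(c) This is Theorem~\ref{thm:zfc}, which holds in particular under CH.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{A compact $F$-space with noncoinciding dimensions},
\texttt{https://staff.fnwi.uva.nl/\allowbreak j.vanmill/\allowbreak papers/\allowbreak papers2012/\allowbreak Mill\_6-2012.pdf}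

\bibitem{Eng}
Engelking, \emph{General Topology}, 3.7.16.

\bibitem{GJ}
Gillman and Jerison, Theorem 14.27.

\end{thebibliography}
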